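# Fat points in general position: a degree bound that does not depend on the dimension

## 1. The guess $2m-1$: two fat points and the line joining them

Put points in general position in $\mathbb P^n$ and ask forms of degree $d$ to vanish there with prescribed multiplicities, none larger than $m$. From which degree on do these conditions behave as a dimension count predicts, and does that degree depend on $n$? A first guess is that only one thing can go wrong: two points of multiplicity $m$ impose too many conditions on the line joining them. This obstruction looks the same in every $\mathbb P^n$. It disappears in degree $2m-1$, so the guess is that the threshold is $2m-1$, whatever $n$ is. We make the question precise and then test the guess.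

Throughout, $\mathbb K$ is an algebraically closed field of characteristic $0$.

**Definition (fat points).** For $P\in\mathbb P^n$ and $k\ge1$, the fat point $kP$ is the closed subscheme of $\mathbb P^n$ with ideal sheaf $(\mathcal I_P)^k$. A general union of fat points of multiplicities $\le m$ is a scheme $Z=\bigcup_{i=1}^s k_iP_i$ with $1\le k_i\le m$, where the number of points of each multiplicity is prescribed and $P_1,\dots,P_s$ are general.

A form vanishes on $kP$ when its Taylor expansion at $P$ has no terms of order $<k$, so $\deg kP=\binom{n+k-1}{n}$. For instance, a double point in $\mathbb P^2$ has ideal $(x,y)^2$ and degree $3$.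

Let $V_D=H^0(\mathcal O_{\mathbb P^n}(D))$ and $C_D=\dim V_D=\binom{n+D}{n}$. For a zero-dimensional $Z$ and $D\ge0$, the sequence $0\to\mathcal I_Z(D)\to\mathcal O(D)\to\mathcal O_Z\to0$ and $H^1(\mathcal O(D))=0$ show that $H^1(\mathcal I_Z(D))$ is the cokernel of $V_D\to H^0(\mathcal O_Z)$, and that
$$h^0(\mathcal I_Z(D))-h^1(\mathcal I_Z(D))=C_D-\deg Z. \tag{1}$$
We say that $Z$ imposes independent conditions on $V_D$ if $h^1(\mathcal I_Z(D))=0$. This passes to subschemes of $Z$, since $H^0(\mathcal O_Z)$ surjects onto the functions of a subscheme. The count is as good as possible when $h^0(\mathcal I_Z(d))=0$ or $h^1(\mathcal I_Z(d))=0$.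

We take the following known result as given. For all $n\ge2$, $m\ge2$ there is an integer $d(n,m)$ such that for all $d\ge d(n,m)$ and every general union $Z\subset\mathbb P^n$ of fat points of multiplicities $\le m$, either $h^1(\mathcal I_Z(d))=0$ or $h^0(\mathcal I_Z(d))=0$. Let $\delta(n,m)$ be the least such integer. The question, posed as Conjecture 1 in https://ijpam.eu/contents/2010-61-4/5/5.pdf, is whether for each fixed $m$ the integers $\delta(n,m)$, $n\ge2$, are bounded by a constant depending only on $m$.

**Test 1 (the line): $\delta(n,m)\ge 2m-1$ for all $n\ge2$.** Let $d=2m-2$ and $Z=mP\cup mQ$, and let $\ell$ be the line $PQ$. The scheme $Z\cap\ell$ has degree $2m$, while $h^0(\mathcal O_\ell(d))=2m-1$. The map $V_d\to H^0(\mathcal O_{Z\cap\ell})$ factors through $H^0(\mathcal O_\ell(d))$, so it is not surjective. Hence $V_d\to H^0(\mathcal O_Z)$ is not surjective and $h^1(\mathcal I_Z(d))>0$. On the other hand, let $y\neq0$ be a linear form vanishing on $\ell$; it exists because $n\ge2$. Then $y^{2m-2}$ vanishes to order $2m-2\ge m$ at $P$ and $Q$, so $h^0(\mathcal I_Z(d))>0$. Both numbers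 are nonzero, so degree $2m-2$ fails.

**Test 2 (double points).** Let $m=2$. The Alexander–Hirschowitz Theorem says that $s$ general double points in $\mathbb P^n$ satisfy $h^0=0$ or $h^1=0$ in degree $d$, except when $d=2$, $2\le s\le n$, and when $(n,d,s)$ is $(2,4,5)$, $(3,4,9)$, $(4,4,14)$ or $(4,3,7)$. Adding general simple points to a scheme with $h^0=0$ or $h^1=0$ keeps this property, because a general point lowers $h^0$ by exactly $1$ as long as $h^0\ne0$. Hence $\delta(n,2)=3$ for $n\ge5$, and $\delta(n,2)=5$ for $n=2,3,4$. The guess $2m-1=3$ is right for $n\ge5$ and wrong for $n=2,3,4$.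

**Test 3 (the conic): $\delta(2,m)\ge\lfloor 5m/2\rfloor$.** Let $n=2$, $d=\lfloor(5m-2)/2\rfloor=\lfloor5m/2\rfloor-1$. Let $Z$ be five general $m$-points and $C$ the smooth conic through them. Then $\deg(Z\cap C)=5m$, while $h^0(\mathcal O_C(d))=2d+1\le5m-1$. As in Test 1, $h^1(\mathcal I_Z(d))>0$. The curve $mC$ has degree $2m$, and $d=2m+\lfloor m/2\rfloor-1\ge2m$, so $h^0(\mathcal I_Z(d))>0$. Hence $\delta(2,m)\ge d+1=\lfloor5m/2\rfloor$, which exceeds $2m-1$.

So the exact guess is false in the plane for every $m$. What survives is the weaker part of it, boundedness in $n$, and that is what we prove. For large $n$ we also pin $\delta(n,m)$ between $2m-1$ and $4m-3$.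

## 2. Binomial bookkeeping and the statements

For $n\ge1$, $D\ge0$ put
$$\tau_D=\tbinom{n-1+D}{n-1},\quad N_k=\tbinom{n+k-1}{n}=\deg kP,\quad \sigma_k=\tbinom{n+k-2}{n-1},\quad N=N_m,\quad\sigma=\sigma_m\le N.$$
If $H\subset\mathbb P^n$ is a hyperplane, then $\tau_D=h^0(\mathcal O_H(D))$, and $\sigma_k$ is the degree of a $k$-fold point of $H\cong\mathbb P^{n-1}$. Each of the following comes from writing out the binomial coefficients:
$$C_D=C_{D-1}+\tau_D,\qquad \frac{C_D}{\tau_D}=\frac{n+D}{n},\qquad \tau_D=\frac nD\,C_{D-1}\ (D\ge1),\tag{2}$$
$$\frac{N_k}{\sigma_k}=\frac{n+k-1}{n},\qquad \frac{N_{k-1}}{\sigma_k}=\frac{k-1}{n},\qquad \frac{\sigma_{k-1}}{\sigma_k}=\frac{k-1}{n+k-2}.\tag{3}$$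

**Theorem A.** Let $m\ge2$, $n\ge 2m$, $d\ge 4m-3$ and $\tau_{d-m+1}\ge 18\,mN^3$. Then every general union $Z\subset \mathbb P^n$ of fat points of multiplicities $\le m$ satisfies $h^1(\mathcal I_Z(d))=0$ or $h^0(\mathcal I_Z(d))=0$.

**Theorem B.** Let $m\ge2$.

1. $\delta(n,m)\le 61m^4+m$ for all $n\ge 2m$. Hence $\delta(n,m)\le d(m):=\max\{61m^4+m,\ \max_{2\le n<2m}\delta(n,m)\}$ for all $n\ge2$.
2. For $n\ge n_0(m):=54\,m^2\,216^{\,m-1}$ one has $2m-1\le\delta(n,m)\le 4m-3$.
3. $\delta(n,m)\ge 2m-1$ for all $n\ge 2$, and $\delta(2,m)\ge\lfloor 5m/2\rfloor$. So $\lfloor 5m/2\rfloor$ is a lower bound for any admissible $d(m)$.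

**Theorem C.** Let $n\ge1$, $D\ge m-1$, and let $Z\subset\mathbb P^n$ be a general union of fat points of multiplicities $\le m$. If $\deg Z\le C_D-N^2$, then $h^1(\mathcal I_Z(D))=0$. If $\deg Z\ge C_D+N^3+N^2$, then $h^0(\mathcal I_Z(D))=0$.

Theorem B answers the question: yes. The known finiteness result is used only for the finitely many $n$ with $2\le n<2m$. The exact value of $\delta(n,m)$ for large $n$ is not determined here.

It helps to see why a hypothesis like that of Theorem A can hold in a degree independent of $n$. For fixed $m$, $N=\binom{n+m-1}{m-1}$ is a polynomial in $n$ of degree $m-1$, so $N^3$ has degree $3m-3$. For fixed $D$, $\tau_D$ is a polynomial in $n$ of degree $D$. With $d=4m-3$ we have $d-m+1=3m-2>3m-3$, so $\tau_{d-m+1}$ eventually beats $18mN^3$. Errors of size $N^3$ are affordable, and the whole proof is organized around that.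

## 3. Specialization to a hyperplane and the gap in the trace

Fix a hyperplane $H=\{z=0\}$.

**Definition (trace and residual).** For a zero-dimensional $W\subset\mathbb P^n$ let $\operatorname{Tr}W=W\cap H$, and let $\operatorname{Res}W$ be the scheme with ideal $\mathcal I_W:z$.

Multiplication by $z$ gives $0\to\mathcal O_{\operatorname{Res}W}(-1)\to\mathcal O_W\to\mathcal O_{\operatorname{Tr}W}\to0$, so $\deg W=\deg\operatorname{Tr}W+\deg\operatorname{Res}W$. The degree of $\operatorname{Tr}W$ will be called the trace degree of $W$. If $F\in H^0(\mathcal I_W(e))$ vanishes on $H$, then $F=zG$ with $G\in H^0(\mathcal I_{\operatorname{Res}W}(e-1))$.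

Two shapes of schemes at a point $P\in H$ will occur. Take local coordinates $(x,z)$ at $P$, with $x=(x_1,\dots,x_{n-1})$ coordinates on $H$. The first shape is $jP$, with ideal $(x,z)^j$. Its trace is the $j$-fold point of $H$, of degree $\sigma_j$, and its residual is $(j-1)P$. The second shape, for $j\ge2$, is $jP\cap(j-1)H$, where $(j-1)H=\{z^{j-1}=0\}$; its ideal is $(x,z)^j+(z^{j-1})$. Modulo $(x,z)^j$ the only additional monomial killed is $z^{j-1}$, so its degree is $N_j-1$. Its trace is again the $j$-fold point of $H$. Its residual has ideal $(x,z)^{j-1}+(z^{j-2})$, so it is $(j-1)P\cap(j-2)H$, which is empty for $j=2$. For example, with $n=2$ and $j=3$ the scheme has basis $1,x,x^2,z,xz$ and degree $5$; the trace $(x^3)$ has degree $3$ and the residual $(x^2,z)$ has degree $2$.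

We also use semicontinuity in this form. Consider unions of pieces $jP$ with $P$ moving in $\mathbb P^n$, together with pieces of the two shapes above with $P$ moving in $H$. The vanishing conditions on a form have polynomial coefficients in the coordinates of the points (in an affine chart), and the parameter space, a product of copies of $\mathbb P^n$ and $H$, is irreducible. So if $h^0=0$ in some degree for one member with distinct supports, then $h^0=0$ for the general member. In particular, a point may be specialized into $H$ when we want to prove $h^0=0$.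

The natural first approach to Theorem A is now as follows. To show $h^0(\mathcal I_Z(d))=0$ when $\deg Z=C_d$, move some of the points to $H$ so that the trace has degree exactly $\tau_d$. If the trace imposes independent conditions on forms of degree $d$ on $H$, then every form vanishing on the specialized scheme is $zG$, with $G$ of degree $d-1$ vanishing on a residual of degree $C_d-\tau_d=C_{d-1}$, and we induct.

It stops at the words "exactly $\tau_d$". Take $n=2$, $d=10$ and $22$ general double points, of total degree $66=C_{10}$. Here $\tau_{10}=11$, and $a$ double points placed on $H$ have trace degree $2a$. With $a\le5$ there is a nonzero form of degree $10$ on $H$ vanishing on the trace, and we may not divide by $z$. With $a\ge6$ the residual has degree at most $54<55=C_9$, so a nonzero $G$ exists, and the specialized scheme lies on a curve of degree $10$; this specialization can prove nothing. For higher multiplicities and $n$, the traces are sums of the integers $\sigma_j$, and $\tau_d$ need not be such a sum. There is also a second demand: the trace must impose independent conditions on $H$,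 which is a problem of the same kind.

Three tools answer this. The first (Theorem C, Sections 4 and 5) gives independence for free when we stay $N^2$ below the limit, so on $H$ we stop filling a little early. The second (Section 7) fills the remaining gap on $H$ one condition at a time. The third (Section 6) handles the last scheme of the induction.

## 4. Spans, and exchanging the points one by one

The aim of this section is a mechanism which turns a failure of independence into an upper bound on $C_D$.

**Definition (span).** Fix $D$. For a zero-dimensional scheme $X$, let $\langle X\rangle\subset V_D^*$ be the annihilator of $H^0(\mathcal I_X(D))$.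

The dimension of $\langle X\rangle$ is the rank of $V_D\to H^0(\mathcal O_X)$, so $\dim\langle X\rangle=\deg X-h^1(\mathcal I_X(D))$. For disjoint $X,Y$ we have $H^0(\mathcal I_{X\cup Y}(D))=H^0(\mathcal I_X(D))\cap H^0(\mathcal I_Y(D))$, hence $\langle X\cup Y\rangle=\langle X\rangle+\langle Y\rangle$. So if disjoint $X$ and $Y$ both impose independent conditions and $X\cup Y$ does not, then $\langle X\rangle\cap\langle Y\rangle\ne0$.

**Example (double points and quadrics).** Let $D=2$. A quadratic form $F$ has a symmetric bilinear form $b_F$; for vectors $p,v\in\mathbb K^{n+1}$ write $p\cdot v\in V_2^*$ for the functional $F\mapsto b_F(p,v)$. The form $F$ is singular at $P=[p]$ exactly when $b_F(p,\cdot)=0$, so $\langle 2P\rangle=\{p\cdot v:v\in\mathbb K^{n+1}\}$. Take $Z=2Q_1\cup\dots\cup2Q_i$ with $i\le n$ and $p,q_1,\dots,q_i$ linearly independent. Complete them to a basis of $\mathbb K^{n+1}$; the products of two basis vectors form a basis of $V_2^*$. One reads off that $p\cdot v\in\langle Z\rangle$ exactly when $v\in\operatorname{span}(q_1,\dots,q_i)$. So $\dim\langle 2P\rangle\cap\langle Z\rangle=i$.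 For $i=1$ the intersection is spanned by $p\cdot q_1$, and this is the obstruction of Test 1. As $i$ grows the dimension grows by one each time, and for $i=n+1$ one has $\langle Z\rangle=V_2^*$, with intersection all of $\langle 2P\rangle$, of dimension $n+1=N$.

The example shows a dichotomy which we prove in general: either the intersection keeps growing, and it can do so fewer than $N$ times, or $\langle Z\rangle$ contains a subspace that does not depend on $Z$.

**Definition (types and configurations).** Let $\Gamma$ be a connected linear group acting linearly on $V_1$, hence on $\mathbb P^n$, $V_D$ and $V_D^*$. A type is a $\Gamma$-orbit $\{gX_0:g\in\Gamma\}$ of a zero-dimensional scheme $X_0$ supported at one point whose $\Gamma$-orbit has positive dimension. A configuration $s$ is a finite multiset of types, and $|s|$ is its number of elements. A general $Z$ of configuration $s$ is $\bigcup g_iX_{0,i}$ with $(g_i)$ general in $\Gamma^{|s|}$.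

For example, with $\Gamma=GL_{n+1}$ all the fat points $kP$ with a fixed $k$ form one type, and "three double points and a triple point" is a configuration. The components of a general $Z$ are disjoint, since the supports move in orbits of positive dimension. As $\Gamma$ is connected, $\Gamma^{|s|}$ is irreducible. Since $\langle gX_0\rangle=g\langle X_0\rangle$, the dimensions of sums of such spans are ranks of matrices depending algebraically on the group elements, so they are constant on dense open sets; then so are the dimensions of intersections such as $\langle X\rangle\cap\langle Z\rangle$. "General" refers to these values.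

**Lemma 1.** Let $Z$ be general of configuration $s$ and $X$ general of some type, with $\langle X\rangle\cap\langle Z\rangle\ne0$. Suppose that for every type occurring in $s$ and $Y$ general of this type, $\dim\langle X\rangle\cap\langle Z\cup Y\rangle=\dim\langle X\rangle\cap\langle Z\rangle$. Then $\langle Z\rangle$ contains a nonzero $\Gamma$-invariant subspace, which is the same for all $Z$ in a dense open set.

**Step 1 (replacing $Z$ by an independent $Z'$ does not change the intersection).** Let $p=|s|$, and let $Z=X_1\cup\dots\cup X_p$ and $Z'=X'_1\cup\dots\cup X'_p$ both have configuration $s$, with $X_i,X_i'$ of the same type, and with $(X,Z,Z')$ general in $\Gamma\times\Gamma^p\times\Gamma^p$. Exchange one component at a time: put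
$$Z_j=X'_1\cup\dots\cup X'_j\cup X_{j+1}\cup\dots\cup X_p,\qquad Z_0=Z,\quad Z_p=Z'.$$
Then $Z_{j-1}\cup X'_j=Z_j\cup X_j$, since both contain $X'_1,\dots,X'_j,X_j,\dots,X_p$. The tuples $(X,Z_{j-1},X'_j)$ and $(X,Z_j,X_j)$ are coordinate projections of $(X,Z,Z')$, so they are general. By hypothesis the inclusions $\langle X\rangle\cap\langle Z_{j-1}\rangle\subset\langle X\rangle\cap\langle Z_{j-1}\cup X_j'\rangle$ and $\langle X\rangle\cap\langle Z_j\rangle\subset\langle X\rangle\cap\langle Z_j\cup X_j\rangle$ are equalities. Hence
$$\langle X\rangle\cap\langle Z_{j-1}\rangle=\langle X\rangle\cap\langle Z_{j-1}\cup X'_j\rangle=\langle X\rangle\cap\langle Z_j\cup X_j\rangle=\langle X\rangle\cap\langle Z_j\rangle.$$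
So there is a dense open $U\subset\Gamma\times\Gamma^p\times\Gamma^p$ on which $\langle X\rangle\cap\langle Z\rangle=\langle X\rangle\cap\langle Z'\rangle\neq0$.

**Step 2 (the intersection depends on $X$ alone).** Let $X_0$ represent the type of $X$. Fix $(g,Z'_*)\in\Gamma\times\Gamma^p$ such that $B_g=\{Z:(g,Z,Z'_*)\in U\}$ is nonempty; it is open in $\Gamma^p$. For all $Z\in B_g$ we have $\langle gX_0\rangle\cap\langle Z\rangle=\langle gX_0\rangle\cap\langle Z'_*\rangle=:G(g)\ne0$. Apply $h\in\Gamma$: for all $Z\in hB_g$, $\langle hgX_0\rangle\cap\langle Z\rangle=hG(g)$. As $h$ varies, $hg$ runs through $\Gamma$. So for every $g\in\Gamma$ there are a subspace $G(g)\neq0$ and a nonempty open $B_g\subset\Gamma^p$ with $\langle gX_0\rangle\cap\langle Z\rangle=G(g)$ for $Z\in B_g$. The subspace $G(g)$ is unique, because any two nonempty open subsets of $\Gamma^p$ meet. By uniqueness, $G(hg)=hG(g)$ for all $h,g$.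

**Step 3 (the invariant subspace).** Put $M=\sum_{g\in\Gamma}G(g)$. It is nonzero and, by $G(hg)=hG(g)$, it is $\Gamma$-invariant. Since $V_D^*$ has finite dimension, $M=\sum_{i\le r}G(g_i)$ for finitely many $g_i$. For $Z$ in the dense open set $\bigcap_iB_{g_i}$ each $G(g_i)$ lies in $\langle Z\rangle$, so $M\subset\langle Z\rangle$. $\square$

**Lemma 2.** Let all types involved have degree $\le N$. Let $Z$ be general of configuration $s$ and $X$ general of some type with $\langle X\rangle\cap\langle Z\rangle\ne0$. Assume: for every configuration $s'\supseteq s$ using only types occurring in $s$, if the general $Z'$ of configuration $s'$ has $\langle Z'\rangle$ containing a nonzero $\Gamma$-invariant subspace, then $\langle Z'\rangle=V_D^*$. Then $C_D\le\dim\langle Z\rangle+N^2-N$.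

*Proof.* We add components until the span is everything, and count how many were needed. Put $Z_0=Z$. Suppose $Z_i$ has been constructed with $\dim\langle X\rangle\cap\langle Z_i\rangle\ge i+1$; this holds for $i=0$. If $\langle Z_i\rangle\ne V_D^*$, the assumption shows that $\langle Z_i\rangle$ contains no nonzero invariant subspace, so the conclusion of Lemma 1 fails for $Z_i$. Hence its hypothesis fails: for some type occurring in the configuration, adding a general element of it yields $Z_{i+1}$ with $\dim\langle X\rangle\cap\langle Z_{i+1}\rangle\ge i+2$. Since $\dim\langle X\rangle\le N$, the process stops at some $i\le N-1$, and then $\langle Z_i\rangle=V_D^*$. Each addition raises $\dim\langle Z_i\rangle$ by at most $N$, so $C_D\le\dim\langle Z\rangle+(N-1)N$. $\square$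

## 5. Proof of Theorem C, and the window in which it is silent

The full group $GL_{n+1}$ has no invariant subspaces to worry about.

**Fact.** In characteristic $0$, $V_D$ and $V_D^*$ are irreducible $GL_{n+1}$-modules. Indeed, let $0\ne F\subset V_D$ be invariant. Under the diagonal torus, distinct monomials have distinct weights, so $F$ contains every monomial occurring in one of its elements, and it contains some monomial. Applying $x_i\mapsto x_i+x_0$ for all $i\ge1$ to it, we get a form in which $x_0^D$ has coefficient $1$, so $x_0^D\in F$. Then $(x_0+x_1+\dots+x_n)^D\in F$. All its multinomial coefficients are nonzero in characteristic $0$, so every monomial lies in $F$. For $V_D^*$ pass to annihilators.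

One more remark. If $D\ge m-1$, every subscheme $X$ of a fat point $mP$ imposes independent conditions on $V_D$: in affine coordinates at $P$ the elements of $V_D$ are all the polynomials of degree $\le D$, so $V_D\to H^0(\mathcal O_{mP})$ is surjective, and $H^0(\mathcal O_{mP})\to H^0(\mathcal O_X)$ is surjective.

**Proposition 3.** Let $n\ge1$, $D\ge m-1$. If $Z\subset\mathbb P^n$ is a general union of fat points of multiplicities $\le m$ and $\deg Z\le C_D-N^2$, then $h^1(\mathcal I_Z(D))=0$.

*Proof.* Take $\Gamma=GL_{n+1}$. The assumption of Lemma 2 holds because a nonzero invariant subspace of $V_D^*$ is all of $V_D^*$. Write $Z=X_1\cup\dots\cup X_p$ and suppose $h^1(\mathcal I_Z(D))\ne0$. Take the least $j$ such that $X_1\cup\dots\cup X_j$ does not impose independent conditions. By the remark, $j\ge2$, and $X_j$ alone imposes independent conditions, so $\langle X_j\rangle\cap\langle X_1\cup\dots\cup X_{j-1}\rangle\neq0$. Lemma 2 gives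
$$C_D\le\deg(X_1\cup\dots\cup X_{j-1})+N^2-N\le\deg Z-1+N^2-N\le C_D-1-N,$$
a contradiction. $\square$

**Proposition 4.** Let $n\ge1$, $D\ge m-1$, and let $Z$ be a general union of fat points of multiplicities $\le m$ with $\deg Z\ge C_D+N^3+N^2$. Then $h^0(\mathcal I_Z(D))=0$.

*Proof.* We use the first points to bring $h^0$ below $N^2+N$, and the remaining ones to kill it. Order the points and let $Z'$ be the longest initial sub-union with $\deg Z'\le\max(0,C_D-N^2)$; it is not all of $Z$. By Proposition 3 (trivially, if $Z'=\emptyset$) $h^1(\mathcal I_{Z'}(D))=0$. The next point has degree $\le N$ and does not fit, so $\deg Z'>C_D-N^2-N$, and by (1) $h^0(\mathcal I_{Z'}(D))=C_D-\deg Z'<N^2+N$. Since $\deg Z'\le C_D$, at least $(\deg Z-C_D)/N\ge N^2+N$ points remain. Each of them is general, so it lowers $h^0$ by at least $1$ as long as $h^0\ne0$. Hence $h^0$ reaches $0$. $\square$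

Propositions 3 and 4 together are Theorem C.

Between $C_D-N^2$ and $C_D+N^3+N^2$ Theorem C says nothing, and a statement valid for all $D\ge m-1$ must leave some window. Take $m=D=2$ and $n$ general double points in $\mathbb P^n$, $n\ge3$. The example of Section 4, with all of $Q_1,\dots,Q_n$, shows that exactly one quadric (a double hyperplane) is singular at them, so $h^0=1$, although their degree $n(n+1)$ exceeds $C_2$ by $(n+1)(n-2)/2>0$.

There is one situation in which the window closes at once. Suppose $C_D\le\deg Z<C_D+N$ and $Z$ contains at least $N^2+N$ simple points. The rest of $Z$ has degree below $C_D-N^2$, hence is independent by Proposition 3, and the simple points, being general, reduce its $h^0$ one at a time to zero. So simple points are what we want. If $Z$ has none, we manufacture them: place $N^2+N$ points of some multiplicity $K$ on a hyperplane and take residuals $K-1$ times. What remains of them are simple points.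

There is a price. The new simple points lie on $H$ and are not general in $\mathbb P^n$. They still impose the maximal number of conditions on a space of forms if this space restricts injectively to $H$. Also, the rest of the scheme now has pieces supported on $H$, so Proposition 3 no longer applies to it. The next section adapts the exchange argument to such schemes.

## 6. Exchange relative to a hyperplane

**Proposition 5.** Let $D\ge m-1$, $n\ge2$, $m\ge2$, and let $H$ be a hyperplane. Let $B$ be a general union of fat points of multiplicities $\le m$ in $\mathbb P^n$ (hence off $H$) with $h^1(\mathcal I_B(D))=0$ and $h^0(\mathcal I_B(D-1))=0$. Let $A$ be a union of schemes of the forms $jP$ ($1\le j\le m$) or $jP\cap(j-1)H$ ($2\le j\le m$), the points $P$ being general in $H$. If $\deg(A\cup B)\le C_D-N^2$, then $h^1(\mathcal I_{A\cup B}(D))=0$.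

**Step 1 (the group).** We need a group that preserves $H$ but is as large as possible. Let $H=\{z=0\}$, let $x_1,\dots,x_n$ be the other coordinates, and let $\Gamma$ be the connected group of substitutions
$$x_i\mapsto\sum_j a_{ij}x_j+b_iz,\qquad z\mapsto cz,\qquad (a_{ij})\in GL_n,\ c\ne0.$$
It preserves $H$, and it acts transitively on $H$ (through $GL_n$) and on $\mathbb P^n\setminus H$ (through the $b_i$). Both orbits have positive dimension, as $n\ge2$. A scheme $jP$ is determined by $P$, and a scheme $jP\cap(j-1)H$ is determined by $P$ and $H$. So the schemes $jP$ with $P\notin H$, $jP$ with $P\in H$, and $jP\cap(j-1)H$ with $P\in H$ form finitely many types, all of degree $\le N$.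

**Step 2 (every proper $\Gamma$-invariant subspace $F\subset V_D$ lies in $zV_{D-1}$).** The group is not transitive, so $V_D$ has proper invariant subspaces such as $z^iV_{D-i}$ with $1\le i\le D$; the claim says that all of them consist of multiples of $z$. Suppose $f\in F$ is not divisible by $z$. The torus $z\mapsto cz$ separates the $z$-degrees, so the part $f_0\in\mathbb K[x]_D$ of $z$-degree $0$ of $f$ lies in $F$, and $f_0\ne0$. By irreducibility of $\mathbb K[x]_D$ under $GL_n$, $\mathbb K[x]_D\subset F$; in particular $x_1^D\in F$. Apply $x_1\mapsto x_1+z$: $(x_1+z)^D\in F$. All its binomial coefficients are nonzero in characteristic $0$, so by the torus again $z^jx_1^{D-j}\in F$ for all $j$. By irreducibility of $\mathbb K[x]_{D-j}$ under $GL_n$, $z^j\mathbb K[x]_{D-j}\subset F$ for all $j$. So $F=V_D$.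

**Step 3 (the assumption of Lemma 2 holds for configurations containing that of $B$).** Let $Z'$ be general of a configuration containing that of $B$, and suppose $\langle Z'\rangle$ contains a $\Gamma$-invariant $M\ne0$. Let $B'\subset Z'$ be the part with the configuration of $B$; it is a general union of the same kind, so $h^0(\mathcal I_{B'}(D-1))=0$. The annihilator $M^\perp\subset V_D$ is invariant and proper, so by Step 2
$$H^0(\mathcal I_{Z'}(D))\subset M^\perp\subset zV_{D-1}.$$
An element of the left side is $zG$, and as $B'$ is off $H$, $G$ vanishes on $B'$. So $G\in H^0(\mathcal I_{B'}(D-1))=0$. Thus $H^0(\mathcal I_{Z'}(D))=0$, i.e. $\langle Z'\rangle=V_D^*$.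

**Step 4 (conclusion).** Add the components $X_1,X_2,\dots$ of $A$ to $B$ one at a time. Suppose $h^1(\mathcal I_{A\cup B}(D))\ne0$. As $B$ imposes independent conditions, there is a least $j\ge1$ such that $B\cup X_1\cup\dots\cup X_j$ does not. The scheme $X_j$ is contained in a fat point of multiplicity $\le m$, so it alone imposes independent conditions, and $\langle X_j\rangle\cap\langle B\cup X_1\cup\dots\cup X_{j-1}\rangle\ne0$. By Step 3, Lemma 2 applies and gives $C_D\le\deg(A\cup B)-1+N^2-N$. This contradicts $\deg(A\cup B)\le C_D-N^2$. $\square$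

## 7. A fat point moving into $H$

On $H$ we shall stop filling the trace some $c$ conditions early, and we need a way to use up exactly $c$ more. A $k$-fold point placed on $H$ contributes $\sigma_k$ to the trace and the rest to the residual. The next lemma lets a $k$-fold point contribute only $1$ to the trace and the remaining $N_k-1$ to the residual. It is a simple case of the Alexander–Hirschowitz differential Horace method.

**Lemma 6.** Let $W$ be zero-dimensional, $k\ge1$, $e\ge1$, and let $Q_1,\dots,Q_c\in H$ be distinct points outside $W$. Assume: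

- (a) $H^0(H,\mathcal I_{\operatorname{Tr}W\cup\{Q_1,\dots,Q_c\}}(e))=0$;
- (b) $H^0(\mathbb P^n,\mathcal I_{\operatorname{Res}W\cup\bigcup_i(kQ_i\cap(k-1)H)}(e-1))=0$.

Then $H^0(\mathcal I_{W\cup kP_1\cup\dots\cup kP_c}(e))=0$ for general $P_1,\dots,P_c\in\mathbb P^n$.

**Example (plane cubics).** Let $n=2$, $e=3$, $k=2$, $c=1$, and $W=2P'\cup R\cup2B$ with general $P',R\in H$ and $B\in\mathbb P^2$. On the line $H$ the trace $2P'\cup R\cup Q$ has degree $4=\tau_3$, so (a) holds. For (b), a conic through $P'$, containing $2Q\cap H$ and singular at $B$, meets $H$ in degree at least $3$, so it contains $H$. It is then $H$ plus a line, and it is not singular at $B\notin H$ unless it is zero. So (b) holds: no cubic is singular at three general points and passes through a fourth. This agrees with the fact that the only cubic singular at three general points is the triangle of lines through them.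

**Step 1 (a family of forms).** We let the points move transversally into $H$ and take a limit. Let $z$ be the last coordinate. Choose a linear form $\ell$ in the other coordinates with $\ell(Q_i)\ne0$ for all $i$, and represent $Q_i$ by the vector $(q_i,0)$ with $\ell(q_i)=1$. Put $P_i(t)=(q_i,t)$. The points $P_i(t)$ are distinct for every $t$, and for all but finitely many $t$ they are off $W$. By semicontinuity, it suffices to prove the vanishing for the $P_i(t)$ for one such $t$.

Suppose it fails for all such $t$. In the chart $\ell=1$, the conditions "vanish on $W$" and "all Taylor coefficients of order $<k$ at $P_i(t)$ are zero" form a matrix with entries polynomial in $t$, whose rank is less than $\dim V_e$ for almost all $t$. So there is a nonzero solution over $\mathbb K(t)$. Clearing denominators and dividing by a power of $t$, we get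
$$F_t\in H^0(\mathcal I_W(e))\otimes\mathbb K[t],\qquad F_0\ne0,$$
vanishing to order $k$ at each $P_i(t)$, identically in $t$.

**Step 2 (local form at $Q_i$).** Fix $i$. In the chart $\ell=1$ take affine coordinates $(x,z)$, with $x$ coordinates on $H$ and $Q_i=(0,0)$; then $P_i(t)=(0,t)$. Expand the local equation in powers of $z-t$:
$$f_t=\sum_{j\ge0}a_j(x,t)(z-t)^j,\qquad a_j\in(x)^{k-j}\,\mathbb K[x,t]\quad\text{for }j<k. \tag{4}$$
The condition on $a_j$ says precisely that no term $x^\alpha(z-t)^j$ with $|\alpha|+j<k$ occurs.

**Step 3 ($F_t|_H\equiv0$ modulo $t^k$).** This is where hypothesis (a) enters. Otherwise $F_t|_H=t^p\Phi$ with $p<k$ and $\varphi=\Phi|_{t=0}\ne0$. All $t$-coefficients of $F_t|_H$ lie in $H^0(H,\mathcal I_{\operatorname{Tr}W}(e))$, so $\varphi$ does. By (4), $a_j(0,t)=0$ for $j<k$, so $f_t(0,z)$ is divisible by $(z-t)^k$, and $f_t(0,0)$ by $t^k$. As $p<k$, dividing by $t^p$ and setting $t=0$ gives $\varphi(Q_i)=0$. This holds for every $i$, so $\varphi$ contradicts (a).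

**Step 4 (division by $z$, and what the quotient satisfies at $Q_i$).** Since $k\ge1$, Step 3 gives $F_0|_H=0$, so $F_0=zG$ with $G\neq0$ and $G\in H^0(\mathcal I_{\operatorname{Res}W}(e-1))$. We show that $G$ vanishes on $kQ_i\cap(k-1)H$. Setting $z=0$ in (4), Step 3 says
$$\sum_{i'\ge0}a_{i'}(x,t)(-t)^{i'}\equiv0\pmod{t^k}. \tag{5}$$
Setting $t=0$ gives $a_0(x,0)=0$. Now let $1\le j\le k-1$. For $i'<j$ we have $a_{i'}\in(x)^{k-i'}\subset(x)^{k-j+1}$, so in $(\mathbb K[x]/(x)^{k-j+1})[t]$ the terms of (5) with $i'<j$ disappear:
$$\sum_{i'\ge j}a_{i'}(x,t)(-t)^{i'}\equiv0\pmod{t^k}.$$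
Divide by $t^j$ and set $t=0$, which is allowed as $j<k$. This yields $a_j(x,0)\in(x)^{k-j+1}$, one order better than (4). Locally
$$g=f_0/z=\sum_{j\ge1}a_j(x,0)\,z^{j-1}.$$
For $1\le j\le k-1$ the coefficient of $z^{j-1}$ lies in $(x)^{k-(j-1)}$, so the term lies in $(x,z)^k$. For $j\ge k$ the term lies in $(z^{k-1})$. Hence $g\in(x,z)^k+(z^{k-1})$, the ideal of $kQ_i\cap(k-1)H$. This holds at every $Q_i$, so (b) gives $G=0$, a contradiction. $\square$

## 8. Proof of Theorem A

Let $m\ge2$, $n\ge2m$, $d\ge4m-3$ and $\tau_{d-m+1}\ge18mN^3$. As a preview, suppose $m=2$ and all points are double. Only one specialization is made. We put $N^2+N$ marked double points on $H$, add further double points until the trace degree is about $\sigma^2$ below $\tau_d$, and let Lemma 6 fill the gap with $c_0$ more double points. In degree $d-1$ there remain general double points off $H$, simple points on $H$, and $c_0$ schemes $2Q_i\cap H$. The marked points are now simple, and Proposition 5 handles the rest. For higher multiplicities we do this $K-1$ times.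

**Step 1 (reduction to a scheme of the critical degree).** It suffices to prove:

> $(\star)$ if $C_d\le\deg Z<C_d+N$, then $h^0(\mathcal I_Z(d))=0$.

If $\deg Z<C_d$, add general simple points to reach degree $C_d$. By $(\star)$ the enlarged scheme has $h^0=0$, hence $h^1=0$ by (1), hence $h^1(\mathcal I_Z(d))=0$ for the subscheme $Z$. If $\deg Z\ge C_d$, a minimal initial sub-union of degree $\ge C_d$ has degree $<C_d+N$, so its $h^0$ vanishes, and therefore $h^0(\mathcal I_Z(d))=0$.

**Step 2 (a multiplicity that occurs often).** We look for many points of one multiplicity, to be used as tools. Let $Z$ be as in $(\star)$, with $s_k$ points of multiplicity $k$. Choose $K$ with $s_KN_K\ge\deg Z/m\ge C_d/m$. By (2), $C_d\ge\sum_{j=d-m+1}^d\tau_j\ge m\,\tau_{d-m+1}\ge18m^2N^3$, so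
$$s_K\ge\frac{18mN^3}{N_K}\ge18mN^2.$$

Suppose $K=1$. Then $N_K=1$ and $s_1\ge18mN^3\ge N^2+N$. The union $Z_{\ge2}$ of the other points has degree $<C_d+N-(N^2+N)=C_d-N^2$, so $h^1(\mathcal I_{Z_{\ge2}}(d))=0$ by Proposition 3. The $s_1\ge C_d-\deg Z_{\ge2}=h^0(\mathcal I_{Z_{\ge2}}(d))$ general simple points then give $h^0(\mathcal I_Z(d))=0$. From now on $K\ge2$.

**Step 3 (marked points, fillers, ordinary points).** Put
$$T=K-1\ (1\le T\le m-1),\qquad q=N^2+N,\qquad \rho_1=(m-1)(\sigma^2+\sigma)\le2(m-1)N^2.$$
Since $q+\rho_1\le m(N^2+N)\le2mN^2\le s_K$, we may designate $q$ of the $K$-points as marked (they will become the simple points) and $\rho_1$ further $K$-points as fillers (they will serve in Lemma 6). All other points of $Z$ are called ordinary.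

**Step 4 (the construction).** For $0\le t\le T$ we construct $R_t=B_t\cup A_t$, to be studied in degree $d-t$. Here $B_t$ is a general union of some of the points of $Z$, off $H$, and $A_t$ is supported at general points of $H$. Start with $R_0=B_0=Z$, $A_0=\emptyset$. Given $R_t$ with $t\le T-1$, proceed as follows.

- Choose $F_t\subset B_t$, to be placed at general points of $H$. It consists of ordinary points, and for $t=0$ also of all marked points. The ordinary points are added one at a time, in a fixed order, as long as the total trace degree of $A_t\cup F_t$ remains $\le\tau_{d-t}-\sigma^2$; stop at the first point that does not fit.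
- Let $c_t=\tau_{d-t}-(\text{trace degree of }A_t\cup F_t)$. Choose a set $L_t\subset B_t$ of $c_t$ unused fillers. Put $B_{t+1}=B_t\setminus(F_t\cup L_t)$ and
$$A_{t+1}=\operatorname{Res}(A_t)\cup\operatorname{Res}(F_t)\cup\bigcup_{i=1}^{c_t}\bigl(KQ_i\cap(K-1)H\bigr),\qquad Q_i\in H\text{ general}.$$

For this to make sense we must show, at each step $t\le T-1$:

- $(\alpha)$ the trace degree of $A_t$ (for $t=0$: of the marked points) is $\le\tau_{d-t}-\sigma^2$;
- $(\beta)$ the ordinary points are not exhausted at step $t$.

Given these, some ordinary point does not fit. Its trace degree is at most $\sigma$, so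
$$\sigma^2\le c_t<\sigma^2+\sigma. \tag{6}$$
Hence at most $T(\sigma^2+\sigma)\le\rho_1$ fillers are used in all, and there are enough of them. A filler inserted at step $t'$ appears in $A_t$, for $t'<t\le T$, as $jQ\cap(j-1)H$ with $j=K-(t-1-t')\ge K-(T-1)=2$. So the pieces of $A_t$ are always of the two shapes of Section 3. Call natural those pieces $jP$ on $H$ that come from points of the sets $F_{t'}$. The other pieces on $H$ come from fillers; there are at most $\rho_1$ of them, each of degree $\le N$ and trace degree $\le\sigma$. The natural pieces of $A_t$ together with $F_t$ have total trace degree $\le\tau_{d-t}$ at step $t$.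

**Step 5 (degrees).** We check that the degree stays critical:
$$C_{d-t}\le\deg R_t<C_{d-t}+N. \tag{7}$$
For $t=0$ this is the assumption of $(\star)$. In passing from $R_t$ to $R_{t+1}$, the pieces of $A_t\cup F_t$ lose their trace degree, and each $K$-point of $L_t$ is replaced by a scheme of degree one less. So the degree drops by the trace degree of $A_t\cup F_t$ plus $c_t$, that is, by exactly $\tau_{d-t}$. Since $C_{d-t-1}=C_{d-t}-\tau_{d-t}$, (7) follows by induction.

**Step 6 (proof of $(\alpha)$).** The point is that residuals have much smaller traces. For $t=0$: the marked points have trace degree at most $q\sigma$, and $q\sigma+\sigma^2\le3N^3\le\tau_{d-m+1}\le\tau_d$.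

Let $1\le t\le T-1\le m-2$ and put $x=d-t+1$; then $x\ge(4m-3)-(m-2)+1=3m$. The natural pieces of $A_t$ are the residuals of the natural pieces $jP$ of step $t-1$, whose total trace degree is at most $\tau_x$. By (3), $\sigma_{j-1}/\sigma_j=\frac{j-1}{n+j-2}\le\frac{m-1}{n+m-2}$. So the natural pieces of $A_t$ have trace degree at most $\tau_x\frac{m-1}{n+m-2}$. As $\tau_{x-1}=\tau_x\frac{x}{n-1+x}$, this bound equals $\tau_{d-t}(1-\eta)$ with
$$\eta=\frac{x(n+m-2)-(n-1+x)(m-1)}{(n+m-2)x}=\frac{n-1}{n+m-2}\cdot\frac{x-m+1}{x}\ge\frac12\cdot\frac23=\frac13.$$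
Here the first factor is $\ge\frac12$ because $n\ge m$, and the second is $1-\frac{m-1}{x}\ge1-\frac{m-1}{3m}\ge\frac23$. The pieces coming from fillers have trace degree at most $\rho_1\sigma$ in total. So it suffices that $\rho_1\sigma+\sigma^2\le\tau_{d-t}/3$, and indeed
$$3(\rho_1\sigma+\sigma^2)\le6(m-1)N^3+3N^3\le6mN^3\le\tau_{d-m+1}\le\tau_{d-t}.$$

**Step 7 (proof of $(\beta)$).** If the ordinary points ran out, almost all of the scheme would sit on $H$, and its degree would be too small. Suppose all ordinary points of $B_t$ are put in $F_t$ at a step $t\le T-1\le m-2$. After placing $F_t$ on $H$, $R_t$ consists of natural pieces $jP$ with $P\in H$, of total trace degree $\le\tau_{d-t}$, and of at most $\rho_1$ unused fillers or pieces coming from fillers. By (3), a piece $jP$ has degree $\sigma_j\frac{n+j-1}{n}\le\sigma_j\bigl(1+\frac{m-1}{n}\bigr)$. Together with (7) and (2),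
$$\tau_{d-t}\Bigl(1+\frac{d-t}{n}\Bigr)=C_{d-t}\le\deg R_t\le\tau_{d-t}\Bigl(1+\frac{m-1}n\Bigr)+\rho_1N,$$
that is, using $\tau_{d-t}=\frac{n}{d-t}C_{d-t-1}$,
$$\frac{d-t-m+1}{d-t}\,C_{d-t-1}=\frac{d-t-m+1}{n}\,\tau_{d-t}\le\rho_1N\le2mN^3.$$
But $d-t\ge3m-1$, so the first fraction is $1-\frac{m-1}{d-t}\ge\frac23$, and $C_{d-t-1}\ge C_{d-m+1}\ge\tau_{d-m+1}\ge18mN^3$. The left side is at least $12mN^3$, a contradiction. So the construction works.

**Step 8 ($H^0(\mathcal I_{R_{t+1}}(d-t-1))=0$ implies $H^0(\mathcal I_{R_t}(d-t))=0$).** This is the inductive step of the specialization argument, with the gap now filled. Place the points of $F_t$ on $H$ and apply Lemma 6 with $W=B_{t+1}\cup A_t\cup F_t$, $k=K$, $e=d-t$, $c=c_t$, and general $Q_i\in H$.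

For (a): $\operatorname{Tr}W$ is a general union of fat points of $H\cong\mathbb P^{n-1}$ of multiplicities $\le m$, of degree $\tau_{d-t}-c_t\le\tau_{d-t}-\sigma^2$, and $d-t\ge m-1$. By Proposition 3 in $\mathbb P^{n-1}$, where $\sigma$ plays the role of $N$ and $\tau_{d-t}$ that of $C_D$, it imposes independent conditions. So $h^0(H,\mathcal I_{\operatorname{Tr}W}(d-t))=c_t$, and the $c_t$ general points $Q_i$ of $H$ reduce this to $0$. This is why we stopped filling $\sigma^2$ early.

For (b): $\operatorname{Res}W\cup\bigcup_i(KQ_i\cap(K-1)H)=R_{t+1}$ and $e-1=d-t-1$, so (b) is the assumed vanishing.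

Lemma 6 gives $h^0=0$ in degree $d-t$ for $W$ together with $c_t$ general $K$-points, which play the role of $L_t$. This scheme is a specialization of $R_t$, in which the points of $F_t$ were moved to $H$. By semicontinuity, $H^0(\mathcal I_{R_t}(d-t))=0$.

**Step 9 (the last scheme: $H^0(\mathcal I_{R_T}(D))=0$, where $D=d-T$).** Here $D\ge d-m+1\ge3m-2$. The $q$ marked $K$-points entered $H$ at step $0$, so after $T=K-1$ residuals they are $q$ simple points $S\subset H$, general in $H$ and independent of the rest. Write
$$R_T=Y\cup S,\qquad Y=B_T\cup A',\qquad A'=A_T\setminus S.$$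
By (7), $\deg Y<C_D+N-q=C_D-N^2$. We verify the hypotheses of Proposition 5 for $B=B_T$, $A=A'$.

First, $h^1(\mathcal I_{B_T}(D))=0$ by Proposition 3, since $\deg B_T\le\deg Y\le C_D-N^2$ and $D\ge m-1$.

Second, we claim $h^0(\mathcal I_{B_T}(D-1))=0$. By Proposition 4 in degree $D-1\ge m-1$ it suffices that $\deg B_T\ge C_{D-1}+N^3+N^2$, so we must bound from above what sits on $H$. The natural pieces of $A_T$ (including $S$) are residuals of natural pieces $jP$ of total trace degree $\le\tau_{D+1}$. Since $N_{j-1}=\sigma_j\frac{j-1}n$, their total degree is at most $\tau_{D+1}\frac{m-1}{n}=C_D\frac{m-1}{D+1}$, by (2). The pieces coming from fillers have total degree at most $\rho_1N$. With $\deg R_T\ge C_D$ this gives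
$$\deg B_T\ge C_D\Bigl(1-\frac{m-1}{D+1}\Bigr)-\rho_1N.$$
By (2), $C_{D-1}=C_D\frac{D}{n+D}$ and $\frac{C_D}{n+D}=\frac{\tau_D}{n}$. Hence
$$\deg B_T-C_{D-1}\ge\tau_D\,\frac{n(D+1)-(m-1)(n+D)}{n(D+1)}-\rho_1N=\tau_D\,\frac{D(n-m+1)-(m-2)n}{n(D+1)}-\rho_1N.$$
As $n\ge2m$, $n-m+1\ge n/2$, so the numerator of the last fraction is at least $n\bigl(\frac D2-m+2\bigr)$. As $D\ge3m-2$, $m\le(D+2)/3$, so $\frac D2-m+2\ge\frac{D+8}{6}\ge\frac{D+1}6$. So the fraction is at least $\frac16$. Since $D\ge d-m+1$, $\tau_D\ge18mN^3$, and
$$\deg B_T-C_{D-1}\ge3mN^3-2(m-1)N^3\ge2N^3\ge N^3+N^2.$$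
The claim follows.

Now Proposition 5 gives $h^1(\mathcal I_Y(D))=0$. Hence, by (1) and $\deg R_T\ge C_D$,
$$h^0(\mathcal I_Y(D))=C_D-\deg Y=C_D-\deg R_T+q\le q.$$
The restriction $H^0(\mathcal I_Y(D))\to H^0(\mathcal O_H(D))$ is injective: an element of its kernel is $zG$ with $G$ vanishing on $B_T$, which is off $H$, so $G\in H^0(\mathcal I_{B_T}(D-1))=0$. So a nonzero element of $H^0(\mathcal I_Y(D))$ does not vanish at a general point of $H$, and the same holds for every subspace. Therefore the $q$ points of $S$ lower the dimension one at a time until it is $0$, which happens because it was at most $q$. That is, $H^0(\mathcal I_{R_T}(D))=0$.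

**Step 10 (assembling).** Starting from Step 9 and applying Step 8 for $t=T-1,\dots,1,0$, we get $H^0(\mathcal I_Z(d))=H^0(\mathcal I_{R_0}(d))=0$. This proves $(\star)$, hence Theorem A. $\square$

## 9. Comparing $\tau_{d-m+1}$ with $18mN^3$: proof of Theorem B

Since $\tau_D$ increases with $D$, the hypotheses of Theorem A, once valid for $(n,d)$, are valid for $(n,d')$ with all $d'\ge d$. So whenever they hold for $(n,d)$, we have $\delta(n,m)\le d$.

**Step 1 (a product inequality, for part 1).** We want a degree that works for all $n\ge2m$ at once, so we need a lower bound for $\tau$ in terms of $\sigma^3$. For $r,a,b\ge1$,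
$$\binom{r+ab-1}{r}\ge\binom{r+a-1}{r}\binom{r+b-1}{r}. \tag{8}$$
Indeed, $\binom{r+a-1}{r}$ counts the vectors in $\mathbb Z_{\ge0}^r$ of total degree $\le a-1$. The map $(u,v)\mapsto u+av$ sends pairs of vectors of total degrees $\le a-1$ and $\le b-1$ to vectors of total degree $\le(a-1)+a(b-1)=ab-1$. It is injective, because the entries of $u$ are $<a$, so they are the remainders modulo $a$ of the entries of $u+av$. (For $r=1$, (8) reads $ab\ge a\cdot b$.)

**Step 2 (part 1).** Let $n\ge2m$ and $r=n-1$. Then $\binom{r+m-1}{r}=\sigma$. Applying (8) three times, with $61m^4=61m\cdot m\cdot m\cdot m$,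
$$\tau_{61m^4-1}=\binom{r+61m^4-1}{r}\ge\binom{r+61m-1}{r}\binom{r+m-1}{r}^3\ge61m\,\sigma^3.$$
By (3), $N=\sigma\,\frac{n+m-1}{n}\le\frac32\sigma$, so $18mN^3\le18\cdot\frac{27}{8}\,m\sigma^3=60.75\,m\sigma^3\le\tau_{61m^4-1}$. For $d=61m^4+m$ we have $d-m+1\ge61m^4-1$ and $d\ge4m-3$, so Theorem A applies and $\delta(n,m)\le61m^4+m$. For the finitely many $n$ with $2\le n<2m$, $\delta(n,m)$ is finite by the known result quoted in Section 1. Hence $\delta(n,m)\le d(m)$ for all $n\ge2$, with $d(m)$ as stated.

**Step 3 (part 2, upper bound).** Now let $n$ be large and take the smallest degree that Theorem A allows, $d=4m-3$, so that $d-m+1=3m-2$. For $n\ge2m$,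
$$\tau_{3m-2}=\binom{n+3m-3}{3m-2}\ge\frac{n^{3m-2}}{(3m-2)!},\qquad N=\binom{n+m-1}{m-1}\le\frac{(2n)^{m-1}}{(m-1)!}.$$
So $\tau_{3m-2}\ge18mN^3$ as soon as
$$n\ge18m\cdot8^{m-1}\,\frac{(3m-2)!}{((m-1)!)^3}.$$
The quotient $\frac{(3m-3)!}{((m-1)!)^3}$ is a trinomial coefficient, hence at most $3^{3m-3}=27^{m-1}$. So the right side is at most $18m(3m-2)\,216^{m-1}\le54m^2\,216^{m-1}=n_0(m)$. Also $n_0(m)\ge2m$. Hence $\delta(n,m)\le4m-3$ for $n\ge n_0(m)$.

**Step 4 (part 3, and the lower bound in part 2).** The inequality $\delta(n,m)\ge2m-1$ for all $n\ge2$ is Test 1 of Section 1, and $\delta(2,m)\ge\lfloor5m/2\rfloor$ is Test 3. So any constant bounding $\delta(n,m)$ for all $n\ge2$ is at least $\lfloor5m/2\rfloor$. $\square$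

For $m=2$ these bounds can be compared with Test 2. Part 1 gives $\delta(n,2)\le978$ for $n\ge4$. Part 2 gives $3\le\delta(n,2)\le5$ for $n\ge n_0(2)=46656$, where the value from the Alexander–Hirschowitz Theorem is $3$. Part 3 gives $\delta(2,2)\ge5$, which is the exact value.
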